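# Generic operators of degree at least three in the Weyl algebra generate maximal left ideals

## 1. One equation in several variables: a guess and four tests

Let $n\ge 1$ and let $D=D(\mathbb C^n)$ be the Weyl algebra, generated by $u_i$ and $\partial_i=\partial/\partial u_i$ for $1\le i\le n$. Take one operator $d\in D$ with generic leading part. Is the left ideal $Dd$ maximal? Equivalently, is the module $D/Dd$ simple?

For $n\ge2$ the answer one would first guess is no. The ideal $Dd$ encodes a single differential equation for a function of $n\geq 2$ variables. There seems to be plenty of room to impose a second equation without making the system contradictory, and a second equation gives a larger proper left ideal. We first fix the language, and then test the guess.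

**Definition (filtration and symbols).** Let $D^k$ be the space of operators that are polynomials in the $u_i,\partial_i$ of total degree $\le k$. It is finite-dimensional. Let $\Sigma^k=D^k/D^{k-1}$, let $\sigma_k:D^k\to\Sigma^k$ be the quotient map (the symbol map), and $\Sigma=\bigoplus_k\Sigma^k$.

We have $\Sigma\cong\mathbb C[x_1,\dots,x_{2n}]$ with $x_i=\sigma_1(u_i)$, $x_{i+n}=\sigma_1(\partial_i)$. I write $q_i=x_i$ and $p_i=x_{i+n}$. So $\Sigma^k$ is the space of forms of degree $k$ in $2n$ variables. *Example:* $u_1\partial_1$ and $\partial_1u_1=u_1\partial_1+1$ have the same symbol $q_1p_1\in\Sigma^2$. Multiplication by $u_i$ counts as much as differentiation here.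

Symbols are multiplicative: $\sigma_{i+j}(ab)=\sigma_i(a)\sigma_j(b)$, and $\Sigma$ is a domain. Hence if $\sigma_k(d)=P\ne0$, the symbols of elements of $Dd$ form exactly the ideal $(P)$. In particular $Dd\neq D$ when $k\ge1$.

**Definition (generic).** A statement holds for generic $P\in\Sigma^k$ if the set of $P$ for which it fails can be covered by countably many hypersurfaces of $\Sigma^k$.

*Example:* "the coefficient of $x_1^k$ is not rational" holds for generic $P$, although the exceptional set is not Zariski closed. A proper Zariski closed subset lies in a hypersurface, so countably many conditions that each fail on a proper closed subset hold together for generic $P$. Conversely, a non-empty Zariski open set is never covered by countably many hypersurfaces, by Baire's theorem: each hypersurface is closed with empty interior in the usual topology.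

**Proposition 1 (small cases).** Consider the statement: for generic $P\in\Sigma^k$, every $d\in D^k$ with symbol $P$ generates a maximal left ideal. It is true for $(n,k)=(1,1)$. It is false for $n=1,\ k\ge2$, and for $n\ge2,\ k\in\{1,2\}$.

*Proof.* We use two kinds of automorphisms of $D$ that preserve the filtration: linear symplectic substitutions in $\operatorname{span}(u_i,\partial_i)$, and translations $u_i\mapsto u_i+a_i$, $\partial_i\mapsto\partial_i+b_i$.

**Test 1: $k=1$.** If $P\ne0$, then a symplectic substitution turns $P$ into $p_1$ (the symplectic group is transitive on non-zero vectors), and a translation removes the constant term. So $d$ becomes $\partial_1$. For $n=1$, $D/D\partial_1\cong\mathbb C[u_1]$ is simple. For $n\ge2$, $D\partial_1\subsetneq D\partial_1+D\partial_2\subsetneq D$: the first inclusion is strict because $p_2\notin(p_1)$, the second because $\partial_1,\partial_2$ both kill the function $1$. The guess survives.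

**Test 2: $n=1$, $k\ge2$.** Every non-zero binary form is a product $P=\ell_1\cdots\ell_k$ of linear forms. Choose $L_i\in D^1$ with symbol $\ell_i$. Then $d=L_1\cdots L_k$ has symbol $P$, and $Dd\subsetneq DL_k\subsetneq D$, since non-zero elements of $Dd$ have degree $\ge k\ge 2$ and those of $DL_k$ have degree $\ge1$.

**Test 3: $n\ge2$, $k=2$.** For a quadratic form $P$ let $A$ be the linear map $a\mapsto\{P,a\}$ on $\Sigma^1$, where $\{f,g\}=\sum_i(f_{p_i}g_{q_i}-f_{q_i}g_{p_i})$. Let $P$ lie in the Zariski open set where $A$ has $2n$ distinct eigenvalues. This set is non-empty: for $\sum\mu_iq_ip_i$ the eigenvalues are $\pm\mu_i$. Since $\{a,b\}$ is a constant for $a,b\in\Sigma^1$, the Jacobi identity gives $\{Aa,b\}+\{a,Ab\}=0$. So eigenvectors with eigenvalues $\alpha,\beta$ satisfy $(\alpha+\beta)\{a,b\}=0$. The bracket on $\Sigma^1$ is non-degenerate, so each eigenvector $a$ pairs non-trivially with some eigenvector, necessarily of eigenvalue $-\alpha$. As $\{a,a\}=0$ and eigenvalues are simple, $\alpha\ne0$. Hence the eigenvectors can be normalized to $\tilde q_i,\tilde p_i$ with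 eigenvalues $\mu_i,-\mu_i$, $\mu_i\neq 0$, $\{\tilde p_i,\tilde q_i\}=1$ and all other brackets zero. The form $\sum\mu_i\tilde q_i\tilde p_i$ has the same brackets with linear forms as $P$, so their difference has zero gradient, and $P=\sum\mu_i\tilde q_i\tilde p_i$.

So after a symplectic substitution $P=\sum\mu_iq_ip_i$. The operator $d$ is then $\sum\mu_iu_i\partial_i$ plus terms of degree $\le1$. A translation produces the extra linear terms $\sum\mu_i(a_i\partial_i+b_iu_i)$; since all $\mu_i\ne0$, we can reach $d=\sum\mu_iu_i\partial_i+c$. Choose $a_i$ with $\sum\mu_ia_i=-c$. Then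
$$d=\sum_i\mu_i(u_i\partial_i-a_i)\ \in\ I:=\sum_iD(u_i\partial_i-a_i).$$
Here $I\ne D$, because $I$ annihilates the non-zero element $\prod u_i^{a_i}$ of the $D$-module $\mathbb C[u_1^{\pm1},\dots,u_n^{\pm1}]\prod u_i^{a_i}$. And $I\ne Dd$: if $u_1\partial_1-a_1=bd$, then $b\in\mathbb C$ and $q_1p_1=bP$, impossible for $n\ge2$. So no $d$ with such a symbol generates a maximal left ideal.

In each false case the statement fails on a non-empty Zariski open set of $P$, which countably many hypersurfaces do not cover. $\square$

**Test 4: separated operators, $n\ge2$, any $k\ge1$.** The trick of Test 3 works for special symbols of every degree. Let $d=A_1+\dots+A_n$ where $A_i$ is an operator of degree exactly $k$ in $u_i,\partial_i$ only. Then $d\in I=\sum_iDA_i$. We have $I\ne D$, since $D/I$ is the tensor product of the non-zero spaces $D(\mathbb C)/D(\mathbb C)A_i$. And $I\neq Dd$, since $A_1=bd$ would force $\sigma_k(A_1)=bP$ with $b\in\mathbb C$, while $P=\sum_i\sigma_k(A_i)$ involves all pairs of variables.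

So the guess holds in every case tested. But Test 3 covered generic $P$ only because a generic quadratic form is separated in suitable symplectic coordinates. For $n=2$, $k=3$ this already breaks: separated cubics form a space of dimension $4+4$, the group $Sp_4$ has dimension $10$, and $18<20=\dim\Sigma^3$. In fact, from degree three on the guess is wrong. It fails as badly as it can.

The paper at http://www.math.tau.ac.il/%7Ebernstei/Publication_list/publication_texts/non-holonomic-D-modules.pdf (In: Inventiones Mathematicae) contains the case $n=2$, $k\ge4$, as follows.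

**Theorem A (known).** Let $n=2$ and $k\ge4$. For generic $P\in\Sigma^k$, each $d\in D^k$ with $\sigma_k(d)=P$ generates a maximal left ideal in $D$.

Conjecture A asks for the same for all $n\ge2$, $k\ge3$. We prove it, without using Theorem A.

**Theorem C (Conjecture A).** Let $n\ge2$, $k\ge3$. For generic $P\in\Sigma^k$, each $d\in D^k$ with $\sigma_k(d)=P$ generates a maximal left ideal of $D$ (and also a maximal right ideal).

**Theorem D (sharp range).** For $n,k\ge1$, the statement "for generic $P\in\Sigma^k$ every $d\in D^k$ with symbol $P$ generates a maximal left ideal" is true if and only if ($n\ge2$ and $k\ge3$) or $(n,k)=(1,1)$.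

Proposition 1 and Theorem C together are Theorem D, so Theorem C is what remains.

## 2. Left ideals and sets invariant under a Hamiltonian field

For $a\in D^i$, $b\in D^j$ we have $[a,b]\in D^{i+j-2}$ and
$$\sigma_{i+j-2}([a,b])=\{\sigma_ia,\sigma_jb\},\qquad \{f,g\}=\sum_i(f_{p_i}g_{q_i}-f_{q_i}g_{p_i}).\tag{1}$$
Both sides are derivations in each argument, so it suffices to check generators, where $[\partial_i,u_i]=1=\{p_i,q_i\}$ and the other brackets vanish on both sides.

For $P\in\Sigma^k$ put $X_P=\{P,\cdot\}$. It is a derivation of $\Sigma$ that maps $\Sigma^j$ to $\Sigma^{j+k-2}$. Equivalently, it is a vector field on $\mathbb C^{2n}$ with $X_Pq_i=P_{p_i}$, $X_Pp_i=-P_{q_i}$, whose coefficients are forms of degree $k-1$. Note $X_PP=0$. Put $Y_P=\{P=0\}\subset\mathbb P^{2n-1}$.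

**Definition (invariant set).** A closed $V\subset\mathbb P^{2n-1}$ is $X_P$-invariant if its homogeneous ideal satisfies $X_PI(V)\subset I(V)$.

*Example:* $n=2$, $P=\mu_1q_1p_1+\mu_2q_2p_2$. Since $X_Pq_i=\mu_iq_i$, the line $\{q_1=q_2=0\}\subset Y_P$ is invariant. It is a component of the common zero set of $q_1p_1$, $q_2p_2$, the symbols of the generators of $I$ in Test 3.

**Lemma 2 (stable ideals).** Let $X$ be a derivation of a Noetherian $\mathbb Q$-algebra and $J$ an ideal with $XJ\subset J$. Then (i) $X\sqrt J\subset\sqrt J$, and (ii) the minimal primes over $J$ are $X$-stable.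

*Proof.* (i) If $f^r\in J$, then $J\ni X^r(f^r)\equiv r!\,(Xf)^r$ modulo $(f)$. As $f\in\sqrt J$, we get $(Xf)^r\in\sqrt J$, so $Xf\in\sqrt J$. (ii) By (i) we may assume $J$ radical, so $J$ is the intersection of its minimal primes. Let $\mathfrak p$ be one of them and choose $s\notin\mathfrak p$ lying in all the others. For $f\in\mathfrak p$ we have $sf\in J$, so $sXf+fXs\in J\subset\mathfrak p$. Hence $sXf\in\mathfrak p$ and $Xf\in\mathfrak p$. $\square$

So the irreducible components of an invariant set are invariant. We also recall Bernstein's inequality: for a left (or right) ideal $I\ne D$ with symbol ideal $J=\bigoplus_j\sigma_j(I\cap D^j)$, the ring $\Sigma/J$ has dimension $\ge n$. For $I=Dd$ the dimension is $2n-1$, which is larger than $n$ when $n\ge2$; this was the room on which the guess relied.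

**Theorem B.** Let $n\ge2$, $k\ge3$. For generic $P\in\Sigma^k$: $P$ is irreducible, and there is no closed irreducible $X_P$-invariant $W\subset Y_P$ with $1\le\dim W\le2n-3$. (So the only closed irreducible $X_P$-invariant subsets of $Y_P$ are $Y_P$ itself and the points of $Z_P\cap Y_P$, where $Z_P=\{[x]: X_P(x)\in\mathbb Cx\}$.)

**Theorem B implies Theorem C.** The purpose is to turn an intermediate left ideal into a forbidden $W$. Let $P$ be as in Theorem B, $\sigma_k(d)=P$, and suppose $Dd\subsetneq I\subsetneq D$ for a left ideal $I$. Let $J$ be its symbol ideal.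

First, $J\supsetneq(P)$: if $J=(P)$, then by induction on degree every $e\in I$ lies in $Dd$, because we can subtract an element of $Dd$ with the same symbol and stay in $I$. Second, $X_PJ\subset J$: for $e\in I\cap D^j$ we have $de\in I$ and $ed\in Dd\subset I$, so $[d,e]\in I$, and by (1) its symbol in degree $k+j-2$ is $\{P,\sigma_j(e)\}$. Third, by Bernstein's inequality the zero set of $J$ in $\mathbb P^{2n-1}$ has dimension $\ge n-1\ge1$.

Let $W$ be a component of this zero set of positive dimension. It is invariant by Lemma 2 and lies in $Y_P$. Since $(P)$ is prime and $J$ contains some form $f\notin(P)$, the set $W$ is a proper closed subset of the irreducible $Y_P$, which has dimension $2n-2$. So $1\le\dim W\le2n-3$, contradicting Theorem B. Hence $Dd$ is maximal. For right ideals $dD\subsetneq I\subsetneq D$ the argument is the same, with $de\in dD\subset I$ and $ed\in I$. $\square$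

**Generic irreducibility.** This settles the first assertion of Theorem B. The reducible forms in $\Sigma^k$ are the union of the images of the multiplication maps $\Sigma^a\times\Sigma^{k-a}\to\Sigma^k$, $1\le a\le k-1$. These images are closed cones, as one sees by projectivizing. Their union is proper: the Fermat form $\sum x_i^k$ defines a smooth hypersurface, whereas a reducible form is singular where two factors vanish together, and two hypersurfaces in $\mathbb P^{2n-1}$ meet since $2n-1\ge2$.

## 3. Semicontinuity over the Hilbert scheme, and what it leaves open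

A sensible first approach to Theorem B: show that for each possible Hilbert polynomial the bad $P$ form a closed set, and then exhibit one $P$ that is not bad. We recall the tools.

**Facts on Hilbert schemes.** Fix a polynomial $\chi$. The closed subschemes $V\subset\mathbb P^{2n-1}$ with Hilbert polynomial $\chi$ are the points of a projective scheme $\mathrm{Hilb}_\chi$, with a closed universal family $\mathcal V\subset\mathbb P^{2n-1}\times\mathrm{Hilb}_\chi$. Let $I_V$ be the saturated ideal of $V$. There is $j_0$, depending on $\chi$ only, such that for all such $V$ and all $j\ge j_0$: $\dim(I_V)_j$ depends only on $j$ and $\chi$, the spaces $(I_V)_j$ form a subbundle of $\Sigma^j\otimes\mathcal O$ on $\mathrm{Hilb}_\chi$, and $(I_V)_{j+1}=\Sigma^1(I_V)_j$. Only countably many $\chi$ occur. *Example:* for $\chi(j)=j+1$ the points of $\mathrm{Hilb}_\chi$ are the lines.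

Consider the following two conditions on $(P,V)$:
$$P\cdot\Sigma^{j_0}\subset(I_V)_{j_0+k},\qquad X_P(I_V)_{j_0}\subset(I_V)_{j_0+k-2}.\tag{2}$$
The first says $V\subset Y_P$, since $I_V$ is saturated. Both say that linear maps depending algebraically on $(P,V)$ vanish modulo a subbundle, so they are closed. Since $\mathrm{Hilb}_\chi$ is projective, the set of $P$ that admit such a $V$ is closed in $\Sigma^k$. It remains to find, for every $\chi$ of degree between $1$ and $2n-3$, one $P$ outside this closed set.

This is where the approach stops. For such a $P$ one must exclude every invariant $W$, wherever it lies in $Y_P$. An explicit $P$ simple enough to compute with is understood near one point, and there one can only exclude those $W$ that pass through that point. The danger elsewhere is real. The forms used below, in Section 6, are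
$$P_0=s^{k-3}(-rs^2+s\,h_2+g)$$
with $s,r$ two of the variables, $h_2$ quadratic and $g$ cubic in the others. For $k\ge5$ the coefficients of $X_{P_0}$ are divisible by $s$. Then every closed subset of the hyperplane $\{s=0\}\subset Y_{P_0}$ is $X_{P_0}$-invariant, so $P_0$ belongs to the bad closed sets.

The way past this is to keep track of a point on $W$. We will show that every invariant set contains a point of $Z_P$. Then we do the closedness argument on the space $\mathcal I$ of pairs $(P,p)$ with $p\in Z_P$. That space is irreducible, so one pair $(P_0,p_0)$ with no bad $W$ through $p_0$ suffices. What $P_0$ does away from $p_0$ is irrelevant.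

## 4. Every invariant set contains a radial point

**Definition (radial points).** $Z_P=\{[x]\in\mathbb P^{2n-1}:X_P(x)\in\mathbb Cx\}$.

*Example:* for $P=\sum\mu_iq_ip_i$ with the $\pm\mu_i$ distinct, $X_P$ is linear and diagonal with these eigenvalues, and $Z_P$ consists of the $2n$ coordinate points. *Remark:* $Z_P\subset Y_P$ always. Indeed, $X_P(x)=cx$ means $P_{p_i}=cq_i$, $P_{q_i}=-cp_i$ at $x$, so Euler's formula gives $kP(x)=\sum_i(q_iP_{q_i}+p_iP_{p_i})=0$.

**Lemma 3.** Let $P\in\Sigma^k$, $k\ge3$. Every non-empty closed $X_P$-invariant $V\subset\mathbb P^{2n-1}$ meets $Z_P$.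

*Proof.* Suppose $V\cap Z_P=\emptyset$. Write $X=X_P$, and let $E$ be the Euler field.

**Step 1. Reduce to a smooth set.** The purpose is to reach a manifold on which we can integrate. Let $W\subset V$ be minimal among non-empty closed invariant subsets; it exists by Noetherianity. By Lemma 2 its components are invariant, so $W$ is irreducible. Let $\hat W\subset\mathbb C^{2n}$ be its cone, and let $f_a$ generate $I(W)$. Then $Xf_a=\sum_bg_{ab}f_b$. Along an integral curve of $X$ starting on $\hat W$, the functions $f_a$ satisfy a linear ODE system with zero initial values, so they vanish. Hence the local flow of $X$ maps $\hat W$ into $\hat W$. Applying this to the flow and its inverse, we see that the local flow acts by biholomorphisms preserving $\hat W$, and therefore it preserves $\mathrm{Sing}\,\hat W$. If $f$ vanishes on $\mathrm{Sing}\,\hat W$, differentiating $f$ along the flow shows that $Xf$ vanishes there too. Away from $0$, $\mathrm{Sing}\,\hat W$ is the cone over $\mathrm{Sing}\,W$. So if $\mathrm{Sing}\,W$ were non-empty, it would be a proper closed invariant subset of $W$,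 contrary to minimality. So $W$ is smooth. Let $\delta=\dim W$.

If $\delta=0$, then $W=[x]$, and invariance applied to the linear forms vanishing at $x$ gives $X(x)\in\mathbb Cx$, so $W\in Z_P$, a contradiction. So $\delta\ge1$.

**Step 2. A connection form that kills $X$.** The purpose is to use $V\cap Z_P=\emptyset$. Let $\pi:\hat W^*=\hat W\setminus0\to W$, a principal $\mathbb C^*$-bundle with $\hat W^*$ smooth. The holomorphic fields $E$ and $X$ are tangent to $\hat W^*$, and linearly independent at each point because no point of $W$ is radial. Let $Q=T^{1,0}\hat W^*/\mathbb C^*$, a bundle of rank $\delta+1$ on $W$. The field $E$ is scaling-invariant and gives a nowhere zero section of $Q$. Scaling multiplies $X$ by constants, since its coefficients are homogeneous; so $X$ spans a line subbundle of $Q$, which nowhere contains $E$. Locally on $W$ there is a smooth section of $Q^*$ that is $1$ on $E$ and $0$ on this line subbundle. These conditions are affine, so a partition of unity gives a global one: a smooth $\mathbb C^*$-invariant $(1,0)$-form $\alpha$ on $\hat W^*$ with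
$$\alpha(E)=1,\qquad\alpha(X)=0.$$

**Step 3. The curvature of $\alpha$ represents the hyperplane class.** Invariance under $\mathbb C^*$ gives $L_E\alpha=L_{\bar E}\alpha=0$. So $\iota_Ed\alpha=L_E\alpha-d(1)=0$, and $\iota_{\bar E}d\alpha=L_{\bar E}\alpha-d(\alpha(\bar E))=0$ since $\alpha$ has type $(1,0)$. Hence $d\alpha=\pi^*\Omega$ with $\Omega$ a closed $2$-form on $W$ having components of types $(2,0)$ and $(1,1)$ only.

Compare with $\alpha_0=\partial\log|x|^2$. It is invariant of type $(1,0)$, since scaling adds a constant to $\log|x|^2$, and $\alpha_0(E)=\sum x_i\bar x_i/|x|^2=1$. With $\omega_{FS}$ the form such that $\pi^*\omega_{FS}=\frac{i}{2\pi}\partial\bar\partial\log|x|^2$, which represents the hyperplane class, $d\alpha_0=\bar\partial\partial\log|x|^2=\pi^*(2\pi i\,\omega_{FS})$. The form $\alpha-\alpha_0$ is invariant and kills $E$ and $\bar E$, so it equals $\pi^*\beta$ for a smooth $1$-form $\beta$ on $W$. Then $\Omega-2\pi i\,\omega_{FS}=d\beta$, and by Stokes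
$$\int_W\Omega^\delta=(2\pi i)^\delta\deg W\ne0.$$

**Step 4. The same integral is zero.** For $\delta=1$ one sees this at once: $\alpha$ is determined by its values on the holomorphic frame $E,X$, so it is holomorphic, $d\alpha$ has type $(2,0)$, and $\Omega=0$ on the curve $W$. In general, forms of holomorphic degree $>\delta$ vanish on $W$, so $\Omega^\delta=(\Omega^{1,1})^\delta$. Moreover $\pi^*\Omega^{1,1}=\bar\partial\alpha$. As $X$ is holomorphic, $\iota_X\bar\partial\alpha=-\bar\partial(\alpha(X))=0$; in coordinates, $\alpha=\sum a_idz_i$ gives $\iota_X\bar\partial\alpha=-\sum X_i\,\bar\partial a_i=-\bar\partial\sum a_iX_i$. So at each point of $W$ the vector $\pi_*X$ lies in the kernel of $\Omega^{1,1}$, and it is non-zero because $X\notin\mathbb CE$. A top-degree form whose contraction with a non-zero vector vanishes is zero, hence $(\Omega^{1,1})^\delta=0$. This contradicts Step 3. $\square$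

## 5. One good pair is enough

Let $\mathcal I=\{(P,p)\in\Sigma^k\times\mathbb P^{2n-1}:p\in Z_P\}$.

**$\mathcal I$ is irreducible of dimension $\dim\Sigma^k$.** Fix $x\ne0$. The linear map $P\mapsto X_P(x)$, $\Sigma^k\to\mathbb C^{2n}$, is surjective. Indeed, let $\ell$ be a linear form with $\ell(x)=1$. Then $P=\ell^{k-1}\ell'$ has $dP(x)=(k-1)\ell'(x)\ell+\ell'$; taking $\ell'=\ell$ and all $\ell'$ with $\ell'(x)=0$, we obtain all covectors, and $X_P(x)$ is $dP(x)$ up to a linear isomorphism. So the condition $X_P(x)\in\mathbb Cx$ cuts out a linear subspace of codimension exactly $2n-1$. Hence $\mathcal I$ is a vector bundle over $\mathbb P^{2n-1}$, irreducible, of dimension $\dim\Sigma^k-(2n-1)+(2n-1)$.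

**Lemma 4.** Let $n\ge2$, $k\ge3$. Suppose there is $(P_0,p_0)\in\mathcal I$ such that no closed irreducible $X_{P_0}$-invariant $W\subset Y_{P_0}$ with $p_0\in W$ and $1\le\dim W\le2n-3$ exists. Then Theorem B holds for this $(n,k)$.

*Proof.* Let $\chi$ be a Hilbert polynomial of degree between $1$ and $2n-3$, and $j_0$ as in Section 3.

**Step 1. A closed set of bad pairs.** Let $\mathcal K_\chi\subset\mathcal I\times\mathrm{Hilb}_\chi$ be the set of $(P,p,V)$ that satisfy the two conditions (2) and
$$p\in V,\qquad\dim_pV\ge1.\tag{3}$$
Conditions (2) are closed. Condition (3) is closed since $\mathcal V$ is closed and, by Chevalley's theorem, the local fibre dimension $(p,V)\mapsto\dim_pV$ is upper semicontinuous on $\mathcal V$. So $\mathcal K_\chi$ is closed. As $\mathrm{Hilb}_\chi$ is projective, its image $\mathcal I_\chi\subset\mathcal I$ is closed.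

**Step 2. The image is proper.** The purpose is to use the pair $(P_0,p_0)$. Suppose $(P_0,p_0)\in\mathcal I_\chi$, with corresponding $V$. The ideal $\bigoplus_{j\ge j_0}(I_V)_j$ is generated by $(I_V)_{j_0}$. By the second condition in (2), and since $k\ge2$, $X_{P_0}$ maps these generators into the ideal. By the Leibniz rule the ideal is stable. By Lemma 2 every irreducible component of $V_{\mathrm{red}}$ is invariant. By (3) one of them contains $p_0$ and has dimension $\ge1$; its dimension is at most $\deg\chi\le2n-3$; it lies in $Y_{P_0}$ by (2). This contradicts the hypothesis. So $\mathcal I_\chi\ne\mathcal I$.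

**Step 3. Push down to $\Sigma^k$.** Since $\mathcal I$ is irreducible, $\dim\mathcal I_\chi<\dim\Sigma^k$. So the image of $\mathcal I_\chi$ in $\Sigma^k$ lies in a hypersurface $\mathcal B_\chi$. There are countably many $\chi$. Now let $W\subset Y_P$ be closed, irreducible, invariant, with $1\le\dim W\le2n-3$ and Hilbert polynomial $\chi$. By Lemma 3 there is a point $p\in W\cap Z_P$. Then $(P,p,W)\in\mathcal K_\chi$, so $P\in\mathcal B_\chi$. So for $P$ outside the countably many $\mathcal B_\chi$ there is no such $W$; generic irreducibility was shown in Section 2.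

**Step 4. The parenthetical statement.** The set $Y_P$ is invariant since $X_PP=0$. A point is invariant exactly when it is radial. So the list in Theorem B follows from Step 3. (For generic $P$ the set $Z_P$ is finite, since $\dim\mathcal I=\dim\Sigma^k$, and it is non-empty by Lemma 3 applied to $V=\mathbb P^{2n-1}$.) $\square$

## 6. A non-resonant point and its distinguished curves

We now build the pair. Let $m=n-1\ge1$, $s=q_n$, $r=p_n$, and let $z=(q_1,\dots,q_m,p_1,\dots,p_m)$. Fix $\mu_1,\dots,\mu_m\in\mathbb C$ such that $1,\mu_1,\dots,\mu_m$ are linearly independent over $\mathbb Q$. For a cubic form $g$ in $z$, to be chosen later, put $h_2=\sum\mu_iq_ip_i$, $h=h_2+g$ and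
$$P_0=-rs^{k-1}+s^{k-2}h_2(z)+s^{k-3}g(z)=-rs^{k-1}+s^kh(z/s)\in\Sigma^k.\tag{4}$$
This is where $k\ge3$ enters: a cubic term needs the factor $s^{k-3}$. Let $p_0$ be the point with $s=1$ and all other coordinates $0$. At $p_0$ the only non-zero component of $X_{P_0}$ is $X_{P_0}s=\partial P_0/\partial r=-s^{k-1}=-1$. So $X_{P_0}(p_0)=-p_0$, i.e. $(P_0,p_0)\in\mathcal I$, and $P_0(p_0)=0$.

**Step 1. Pass to an affine vector field.** Since $X_{P_0}s=-s^{k-1}$, for $i\le m$
$$X_{P_0}\Big(\frac{q_i}{s}\Big)=\frac{s^{k-2}(h_2)_{p_i}(z)+s^{k-3}g_{p_i}(z)}{s}+\frac{q_i}{s^2}s^{k-1}=s^{k-2}\Big(\frac{q_i}s+h_{p_i}(z/s)\Big),$$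
and similarly $X_{P_0}(p_i/s)=s^{k-2}\big(p_i/s-h_{q_i}(z/s)\big)$. So on functions of $z/s$, which we denote by $z=(q,p)$ again, $X_{P_0}=s^{k-2}v$ with
$$v=\sum_{i=1}^m(q_i+h_{p_i})\partial_{q_i}+(p_i-h_{q_i})\partial_{p_i}.\tag{5}$$
In $\{s\ne0\}$ the hypersurface $Y_{P_0}$ is the graph $r/s=h(z)$. We identify it with $\mathbb C^{2m}$ via $z$; the point $p_0$ becomes $0$.

Let $W\subset Y_{P_0}$ be closed, irreducible, invariant, with $p_0\in W$ and $1\le\dim W\le2n-3=2m-1$. Then $W\cap\{s\ne0\}$ is an irreducible closed $W_0\subset\mathbb C^{2m}$ with $0\in W_0$, $1\le\dim W_0<2m$. Its ideal $I_0\ne0$ satisfies $vI_0\subset I_0$. Indeed, for $f\in I_0$ and $N\ge\deg f$ the form $F=s^Nf(z/s)$ lies in $I(W)$, because $W\cap\{s\ne0\}$ is dense in $W$. So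
$$X_{P_0}F=-Ns^{k-2}F+s^{N+k-2}(vf)(z/s)$$
vanishes on $W$, hence so does the last term, and $vf\in I_0$.

*What $g=0$ gives:* $v$ is then linear and diagonal, and every coordinate subspace is invariant. So $g$ must do some work.

**Step 2. Diagonalize $v$ formally.** The purpose is to read off invariant ideals from eigenvectors. The linear part $v_0$ of $v$ at $0$ is diagonal, with eigenvalue $1+\mu_i$ for $q_i$ and $1-\mu_i$ for $p_i$. Write $z_j,\lambda_j$ ($1\le j\le2m$) for the coordinates and eigenvalues. The $\lambda_j$ are distinct and non-zero. Let $\mathfrak m\subset\mathbb C[[z]]$ be the maximal ideal. On a monomial $z^b$ the field $v_0$ has eigenvalue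
$$\lambda\cdot b=|b|+\text{(integer combination of the }\mu_i).\tag{6}$$
By $\mathbb Q$-independence, $\lambda\cdot b=\lambda_j$ forces $|b|=1$. So $v_0-\lambda_j$ is invertible on $\mathfrak m^2$. Write $v=v_0+v_g$, where $v_g$ raises degree by $1$. Then $v-\lambda_j=(v_0-\lambda_j)+v_g$ is invertible on $\mathfrak m^2$ with inverse
$$\sum_{l\ge0}(-1)^l\big((v_0-\lambda_j)^{-1}v_g\big)^l(v_0-\lambda_j)^{-1}.$$
Since $vz_j-\lambda_jz_j=v_gz_j\in\mathfrak m^2$, we may put
$$\xi_j=z_j-(v-\lambda_j)^{-1}(vz_j-\lambda_jz_j),\qquad v\xi_j=\lambda_j\xi_j,\quad\xi_j\equiv z_j\bmod\mathfrak m^2.$$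
The $\xi_j$ are formal coordinates, and their coefficients are polynomials in the coefficients of $g$.

**Definition (the curves $\Gamma_j$).** $\Gamma_j(\tau)=\tau e_j+O(\tau^2)\in\mathbb C[[\tau]]^{2m}$ is the formal curve with $\xi_i(\Gamma_j(\tau))=\delta_{ij}\tau$ for all $i$.

It is the $j$-th axis in the coordinates $\xi$. Its coefficients are also polynomials in the coefficients of $g$, because inverting a formal map tangent to the identity is a polynomial recursion. *Example:* for $g=0$, $\Gamma_j(\tau)=\tau e_j$. For $m=1$ and $g=q_1^2p_1+cq_1^3$, we have $q_1'=\lambda q_1+q_1^2$ and $p_1'=(1-\mu_1)p_1-2q_1p_1-3cq_1^2$ with $\lambda=1+\mu_1$. The curve tangent to the $q_1$-axis begins with $p_1=-\frac{3c}{1+3\mu_1}\tau^2+\cdots$, by the next lemma: the $\tau^2$-coefficient $a$ of $p_1$ satisfies $2\lambda a=(1-\mu_1)a-3c$.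

**Lemma 5.** $\Gamma_j$ is the unique $\Gamma\in\tau e_j+\tau^2\mathbb C[[\tau]]^{2m}$ with $\lambda_j\tau\Gamma'(\tau)=v(\Gamma(\tau))$.

*Proof.* For any $\Gamma\in\tau\mathbb C[[\tau]]^{2m}$, apply $d\xi_i$ to both sides: the left side becomes $\lambda_j\tau\frac d{d\tau}\xi_i(\Gamma)$, the right side $(v\xi_i)(\Gamma)=\lambda_i\xi_i(\Gamma)$. The matrix of the $d\xi_i$ along $\Gamma$ is invertible over $\mathbb C[[\tau]]$, so the equation is equivalent to
$$\lambda_j\tau\frac d{d\tau}\xi_i(\Gamma)=\lambda_i\xi_i(\Gamma)\quad\text{for all }i.$$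
The curve $\Gamma_j$ satisfies this. Conversely, if $\Gamma$ does, then only powers $\tau^l$ with $l\lambda_j=\lambda_i$ occur in $\xi_i(\Gamma)$. Comparing the coefficient of $1$ gives $l=1$, and then $i=j$. The normalization $\Gamma\in\tau e_j+O(\tau^2)$ gives $\xi_i(\Gamma)=\delta_{ij}\tau$. $\square$

**Lemma 6.** If $W_0$ is as in Step 1, then for some $j$ all $f\in I_0$ satisfy $f(\Gamma_j(\tau))=0$.

*Proof.* The ideal $\hat I=I_0\mathbb C[[z]]$ is $v$-stable. The ring $\mathbb C[[z]]/\hat I$ is the completion of the local ring of $W_0$ at $0$, so its dimension is $\dim W_0\ge1$. Hence $\hat I$ contains no power of $\mathfrak m$.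

Suppose that for every $j$ some $f_j\in\hat I$ has $f_j(\Gamma_j)\ne0$. Writing $f_j$ in the coordinates $\xi$, this says that $f_j$ contains a monomial $\xi_j^a$; and $a=a(j)\ge1$ since $\hat I\subset\mathfrak m$. We claim $\xi_j^a\in\hat I$. For every $N$, $v$ acts diagonalizably on $\mathbb C[[\xi]]/\mathfrak m^N$, with eigenvectors $\xi^b$ of eigenvalue $\lambda\cdot b$. A stable subspace contains the eigencomponents of its elements, so $(\hat I+\mathfrak m^N)/\mathfrak m^N$ contains the $a\lambda_j$-eigencomponent of $f_j$. The only monomial with $\lambda\cdot b=a\lambda_j$ is $\xi_j^a$: let $\lambda_j=1+\epsilon\mu_i$ with $\epsilon=\pm1$. By $\mathbb Q$-independence and (6), $|b|=a$, and the exponent belonging to $1+\epsilon\mu_i$ exceeds the one belonging to $1-\epsilon\mu_i$ by exactly $a$. So the first exponent is at least $a$, hence equal to $a$, and all others vanish. Thus $\xi_j^a\in\hat I+\mathfrak m^N$ for all $N$, and $\xi_j^a\in\hat I$ by Krull's theorem.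

This holds for all $j$, so $\hat I$ contains a power of $\mathfrak m$, a contradiction. Hence for some $j$ all of $\hat I$, and so all of $I_0$, vanishes on $\Gamma_j$. $\square$

So a forbidden $W$ through $p_0$ would produce a non-zero polynomial that vanishes on some $\Gamma_j$. We must choose $g$ so that this cannot happen.

## 7. A cubic form for which the curves satisfy no polynomial equation

Call $\Gamma_j$ Zariski dense if no non-zero polynomial on $\mathbb C^{2m}$ vanishes on it; equivalently, its $2m$ coordinate series are algebraically independent over $\mathbb C$.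

**Proposition 7.** For every $\mu$ as above and every $j$ there is a cubic form $g$ such that $\Gamma_j$ is Zariski dense in $\mathbb C^{2m}$.

**Proposition 8.** For every $\mu$ as above there is a cubic form $g$ for which all $2m$ curves $\Gamma_j$ are Zariski dense.

**Proposition 7 implies Proposition 8.** The purpose is to treat one $j$ at a time. Let $N_{j,b}$ be the set of $g$ such that a non-zero polynomial of degree $\le b$ vanishes on $\Gamma_j$. Expand the $R$ monomials of degree $\le b$ along $\Gamma_j$; the coefficients form a matrix with $R$ rows and infinitely many columns whose entries are polynomials in $g$. The rows are linearly dependent exactly when all $R\times R$ minors vanish, so $N_{j,b}$ is Zariski closed. It is proper by Proposition 7. Countably many proper closed subsets do not cover the space of cubic forms, so some $g$ lies in no $N_{j,b}$. $\square$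

*Proof of Proposition 7.*

**Step 1. Choose coordinates and $g$.** The purpose is a system that can be integrated. Permuting the pairs $(q_i,p_i)$ permutes the $\mu_i$. The substitution $\tilde q_i=p_i$, $\tilde p_i=-q_i$ for one $i$ is symplectic, preserves the form (5), and replaces $\mu_i$ by $-\mu_i$. So we may assume $z_j=q_1$. Write $x=q_1$, $y=p_1$, $\lambda=1+\mu_1\ne0$, $\kappa_0=1-\mu_1$, and for $c\in\mathbb C$ to be chosen put
$$g=x^2y+x^2\sum_{i=2}^m(p_i-q_i)+c\,x^3 .$$
By (5), $v$ is the system
$$x'=\lambda x+x^2,\qquad q_i'=(1+\mu_i)q_i+x^2,\qquad p_i'=(1-\mu_i)p_i+x^2\quad(i\ge2),$$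
$$y'=(\kappa_0-2x)y-2x\sum_{i\ge2}(p_i-q_i)-3c\,x^2.\tag{7}$$
The term $x^2y$ makes the $x$-equation non-linear. The next terms force the other coordinates off zero along the curve. The term $cx^3$ does this for $y$, and it is needed: for $m=1$ and $c=0$ the line $y=0$ is invariant.

**Step 2. Express $\Gamma_j$ through series in $x$.** Let $\kappa_1,\dots,\kappa_M$, $M=2m-2$, be the numbers $1\pm\mu_i$ with $i\ge2$, and let $\theta=x(x+\lambda)\frac d{dx}$. For $l\ge2$ and $0\le i\le M$ we have $l\lambda\ne\kappa_i$, by comparing coefficients of $1$. The operator $\theta$ acts on $x^l$ as $l\lambda x^l+lx^{l+1}$, so coefficient recursion shows that there are unique series $u_i,\psi_c\in x^2\mathbb C[[x]]$ with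
$$\theta u_i=\kappa_iu_i+x^2\ (1\le i\le M),\qquad\theta\psi_c=(\kappa_0-2x)\psi_c-2x\sum\pm u_i-3c\,x^2,$$
with sign $+$ for the $p$'s and $-$ for the $q$'s. By linearity and uniqueness $\psi_c=\psi_0+c\,\psi$, where $\psi\in x^2\mathbb C[[x]]$ solves $\theta\psi=(\kappa_0-2x)\psi-3x^2$.

Put $\tau=\lambda x/(x+\lambda)=x+O(x^2)$. Then $\theta\tau=x(x+\lambda)\lambda^2/(x+\lambda)^2=\lambda\tau$, so $\theta=\lambda\tau\frac d{d\tau}$. Also $\theta x=\lambda x+x^2$. So the curve with coordinates $x$, $y=\psi_c$ and $(q_i,p_i)_{i\ge2}=(u_i)$, parametrized by $\tau$, satisfies the equation of Lemma 5 and has the right first-order term. It is $\Gamma_j$. We must show: for a suitable $c$, the series $x,u_1,\dots,u_M,\psi_c$ are algebraically independent over $\mathbb C$.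

**Step 3. Reduce to one family of functions.** Put $t=x/(x+\lambda)$. Then $x=\lambda t/(1-t)$, $x+\lambda=\lambda/(1-t)$ and $\theta=\lambda t\frac d{dt}$. Let $\rho_i=\kappa_i/\lambda$ for $0\le i\le M$, and
$$\Phi_\rho(t)=\sum_{l\ge2}\frac{t^l}{l-\rho},\qquad t\Phi_\rho'-\rho\Phi_\rho=\frac{t^2}{1-t}.\tag{8}$$

The arithmetic of the $\rho_i$: if $\kappa_i=N\lambda$ with $N\in\mathbb Z$, the coefficient of $1$ gives $N=1$, so $\kappa_i=\lambda$, which is false. If $\kappa_i-\kappa_{i'}=N\lambda$, then $N=0$, so $\kappa_i=\kappa_{i'}$ and $i=i'$. Hence no $\rho_i$ is an integer and the $\rho_i$ are pairwise incongruent modulo $\mathbb Z$. In particular $\rho_i-1\ne0$ and $\rho_0^3-\rho_0\ne0$.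

The equation for $u_i$ reads $t\frac{du_i}{dt}-\rho_iu_i=\lambda\frac{t^2}{(1-t)^2}=\lambda\sum_{l\ge2}(l-1)t^l$, so
$$u_i=\lambda\sum_{l\ge2}\frac{l-1}{l-\rho_i}t^l=\lambda\frac{t^2}{1-t}+\lambda(\rho_i-1)\Phi_{\rho_i}(t).$$
For $\psi$, put $w=(x+\lambda)^2\psi$. Since $\theta(x+\lambda)^2=2x(x+\lambda)^2$, the terms with $-2x$ cancel: $\theta w=\kappa_0w-3x^2(x+\lambda)^2$. In terms of $t$ this is $t\frac{dw}{dt}-\rho_0w=-3\lambda^3\frac{t^2}{(1-t)^4}$. As $\frac{t^2}{(1-t)^4}=\sum_{l\ge2}\frac{l^3-l}6t^l$ and $w$ begins in degree $2$,
$$w=-\frac{\lambda^3}2\sum_{l\ge2}\frac{l^3-l}{l-\rho_0}t^l=R(t)-\frac{\lambda^3}2(\rho_0^3-\rho_0)\Phi_{\rho_0}(t),$$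
with $R$ rational: divide $l^3-l$ by $l-\rho_0$, with remainder $\rho_0^3-\rho_0$, and note that $\sum_{l\geq 2} (\text{polynomial in }l)\,t^l$ is rational.

**Lemma 9.** $\Phi_{\rho_0},\dots,\Phi_{\rho_M}$ are algebraically independent over $\mathbb C(t)$.

*Proof.* The idea is that analytic continuation moves the vector of the $\Phi_{\rho_i}$ in so many directions that no algebraic relation can persist. Each $\Phi_\rho$ is holomorphic in $|t|<1$, and by the linear equation (8) it continues along all paths in $\mathbb C\setminus\{0,1\}$. Take the base point $\frac12$, let $e_\rho=t^\rho$ be the principal branch there, and $\eta_\rho=e^{2\pi i\rho}$.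

Let $A$ be continuation along a positive loop around $0$ inside $|t|<1$. Then $\Phi_\rho\mapsto\Phi_\rho$ and $e_\rho\mapsto\eta_\rho e_\rho$. Let $B$ be continuation along a positive loop around $1$ inside $|t-1|<1$. Then $e_\rho\mapsto e_\rho$. By (8), $(t^{-\rho}\Phi_\rho)'=\frac{t^{1-\rho}}{1-t}$, which has residue $-1$ at $t=1$. So $t^{-\rho}\Phi_\rho$ changes by $-2\pi i$, that is, $\Phi_\rho\mapsto\Phi_\rho-2\pi i\,e_\rho$. Now continue along the loop of $A^{-N}$, then of $B$, then of $A^N$. The function $\Phi_\rho$ becomes successively $\Phi_\rho$, $\Phi_\rho-2\pi i\,e_\rho$, $\Phi_\rho-2\pi i\,\eta_\rho^Ne_\rho$. So we obtain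
$$T_N:\quad\Phi_\rho\mapsto\Phi_\rho-2\pi i\,\eta_\rho^Ne_\rho,\qquad e_\rho\mapsto e_\rho,$$
simultaneously for all $\rho$.

Let $F\in\mathbb C[t,S_0,\dots,S_M]$ with $F(t,\Phi_{\rho_0},\dots,\Phi_{\rho_M})=0$. This relation survives continuation. Applying products of powers of $T_0,\dots,T_M$ we get, for $t$ near $\frac12$ and all integers $k_0,\dots,k_M$,
$$F\Big(t,\big(\Phi_{\rho_i}-2\pi i\sum_{N=0}^Mk_N\eta_{\rho_i}^N\,e_{\rho_i}\big)_{0\le i\le M}\Big)=0.$$
For fixed $t$ the left side is a polynomial in the $k_N$ that vanishes on $\mathbb Z^{M+1}$, so it vanishes for all $k\in\mathbb C^{M+1}$. The $\eta_{\rho_i}$ are distinct because the $\rho_i$ are incongruent modulo $\mathbb Z$, so by Vandermonde the vectors $(\eta_{\rho_i}^N)_i$, $0\le N\le M$, span $\mathbb C^{M+1}$. Also $e_{\rho_i}(t)\ne0$. So the arguments of $F$ fill all of $\mathbb C^{M+1}$ and $F(t,\cdot)\equiv0$ for all $t$ near $\frac12$. Hence $F=0$. $\square$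

**Step 4. Choose $c$.** By Step 3, each of $u_1,\dots,u_M,w$ is a rational function of $t$ plus a non-zero constant times one of the $\Phi_{\rho_i}$, each $\Phi_{\rho_i}$ used once. So by Lemma 9 they are algebraically independent over $\mathbb C(t)=\mathbb C(x)$. Since $\psi=w/(x+\lambda)^2$, so are $u_1,\dots,u_M,\psi$. Let $K=\mathbb C(x,u_1,\dots,u_M)$. If $\psi_c$ and $\psi_{c'}$ with $c\ne c'$ were both algebraic over $K$, then $\psi=(\psi_c-\psi_{c'})/(c-c')$ would be too, a contradiction. So for all but at most one $c$ the series $\psi_c$ is transcendental over $K$. For such $c$ the $2m$ series $x,u_1,\dots,u_M,\psi_c$ are algebraically independent over $\mathbb C$, and $\Gamma_j$ is Zariski dense. $\square$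

## 8. From dense curves to Theorems B, C and D

**Theorem B.** Let $n\ge2$, $k\ge3$, and fix $\mu$ as in Section 6. Choose $g$ by Proposition 8 and form $(P_0,p_0)\in\mathcal I$ as in (4). Suppose $W\subset Y_{P_0}$ were closed, irreducible, invariant, with $p_0\in W$ and $1\le\dim W\le2n-3$. By Step 1 of Section 6 it yields a non-zero ideal $I_0$, and by Lemma 6 all of $I_0$ vanishes on some $\Gamma_j$. This contradicts the Zariski density of $\Gamma_j$. So the hypothesis of Lemma 4 holds, and Lemma 4 gives Theorem B.

**Theorem C.** This follows from Theorem B by the argument of Section 2. So Conjecture A is true for all $n\ge2$, $k\ge3$.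

**Theorem D.** For $n\ge2$, $k\ge3$ the statement is Theorem C. The remaining pairs are $(1,1)$, the pairs $(1,k)$ with $k\ge2$, and $(n,1)$, $(n,2)$ with $n\ge2$; they are Proposition 1. $\blacksquare$
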